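\title{The coarse Ricci curvature of the random transposition walk\\ in the supercritical regime}

\begin{abstract}
Run the continuous-time random transposition walk on the symmetric group $S_n$ for time $cn/2$, and let $K_c$ be its coarse Ricci curvature, taken over pairs of starting points of the same parity. We prove that for every $c>1$ the curvature $K_c$ converges to $\theta(c)^2$ as $n\to\infty$, where $\theta(c)$ is the survival probability of a Galton--Watson process with Poisson$(c)$ offspring. This confirms a conjecture. For adjacent starting points the transport distance is the total variation distance between $X_t$ and $X_t\tau$, with $\tau$ a transposition, and the relative entropy of these two laws is the time derivative of the entropy of the walk. We compute this entropy up to $o(n)$ and show that the short cycles account for all of its growth. Pinsker's inequality then shows that the two laws agree on the event that both transposed points lie in long cycles.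
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The walk and its curvature}

Let $S_n$ be the symmetric group, and let $d(x,y)$ be the least number of transpositions needed to go from $x$ to $y$. This is the graph distance in the Cayley graph generated by the transpositions, and its diameter is $n-1$. The \emph{random transposition walk} runs in continuous time: at each jump of a rate-$1$ Poisson process $(N_t)_{t\ge0}$ the current permutation is multiplied by a uniformly random transposition, independent of everything else. We write $X_t^x$ for the walk started from $x$.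

For probability measures $\mu,\nu$ on $S_n$ the Kantorovich (Wasserstein-$1$) distance is
\[
W(\mu,\nu)=\inf \mathbb{E}\,d(X,Y),
\]
where the infimum runs over all couplings, that is, all pairs $(X,Y)$ of random permutations on one probability space with $X\sim\mu$ and $Y\sim\nu$. For random permutations $X,Y$ we write $W(X,Y)$ for the distance between their laws. Following Y.~Ollivier, the coarse Ricci curvature of a Markov chain $Z$ on a metric space between two states $x\ne y$ is $1-W(Z_1^x,Z_1^y)/d(x,y)$, where $Z_1^x$ is the state after one step from $x$. We fix $c>0$, take as one step of the chain a run of the walk for time $cn/2$, and set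
\[
K_c=\inf\Big\{1-\frac{W(X^x_{cn/2},X^y_{cn/2})}{d(x,y)}\;:\;x\ne y,\ \operatorname{sgn}(x)=\operatorname{sgn}(y)\Big\}.
\]
This number depends on $n$.

Curvature measures how much better one can do than the trivial coupling. If two copies of the walk use the same transpositions, their distance never changes, so $0\le K_c\le 1$. A bound $W(X_t^x,X_t^y)\le\lambda\,d(x,y)$ for all pairs, with $\lambda<1$, can be iterated: couple the walks optimally at time $(j-1)t$ and then, given their positions, couple the next block of length $t$ optimally. This gives $W(X^x_{jt},X^y_{jt})\le\lambda^j(n-1)$, and the same bound holds for the total variation distance from $X^x_{jt}$ to the uniform law. Curvature bounded away from $0$ at a time of order $n$ therefore forces mixing by a time of order $n\log n$, with a constant governed by the curvature.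

Let $\theta(c)$ be the probability that a Galton--Watson process with Poisson$(c)$ offspring distribution survives forever. Berestycki and \c{S}eng\"ul proved that $K_c\to0$ if $c\le1$, and that for $c>1$
\[
\theta(c)^4\le\liminf_{n\to\infty}K_c,\qquad \limsup_{n\to\infty}K_c\le\theta(c)^2 .
\]
The conjecture posed in \cite{mixing} is that the upper bound is the truth. We prove it.

\begin{theorem}\label{thm:main}
For every $c>1$, $\ \lim_{n\to\infty}K_c=\theta(c)^2$.
\end{theorem}

Both inequalities are proved below; the two bounds just quoted are not used.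

\subsection{Why $\theta^2$}\label{sec:why}

Let $X_t$ be the walk started from the identity, and let $G_t$ be the graph on $\{1,\dots,n\}$ whose edges are the pairs that have been transposed by time $t$. Each pair is transposed at the times of its own Poisson process of rate $1/\binom n2$, and these processes are independent. At time $t=cn/2$ the edges of $G_t$ are therefore present independently, each with probability
\begin{equation}\label{eq:eta}
\eta=1-e^{-c/(n-1)} .
\end{equation}
We write $G(m,\eta)$ for a random graph of this kind on $m$ vertices. A vertex has about Poisson$(c)$ neighbors, so its component looks locally like a Galton--Watson tree, and it is large with probability about $\theta$. Every cycle of $X_t$ lies in a component of $G_t$, and we shall see that almost every point in a short cycle has its whole component as its cycle.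

Compare the walks started from the identity and from $\tau=(1\,2)$, that is, the laws of $X_t$ and $X_t\tau$. Consider the event that $1$ and $2$ lie in different cycles, at least one of them short. For $X_t$ it has probability about $1-\theta^2$. For $X_t\tau$ it has probability $o(1)$, because it forces $1$ and $2$ to be a few steps apart on one cycle of $X_t$. So every coupling fails with probability at least about $1-\theta^2$. If this is the only obstruction, that is, if $X_t$ and $X_t\tau$ cannot be told apart once $1$ and $2$ both lie in long cycles, then the curvature is $\theta^2$. For $c\le1$ we have $\theta=0$, in agreement with $K_c\to0$.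

The difficulty is that this is a statement about the long cycles, about which the graph $G_t$ says nothing beyond their total mass. Our proof uses no information on them other than that there are few of them. Section~\ref{sec:exact} reduces the lower bound on $K_c$ to the total variation distance between $X_t$ and $X_t\tau$ and identifies their relative entropy with the rate of growth of the entropy of the walk. Section~\ref{sec:budget} explains the idea on fixed points. Sections~\ref{sec:borel} and~\ref{sec:short} describe the short cycles, Section~\ref{sec:entropy} computes the entropy, and Sections~\ref{sec:lower} and~\ref{sec:upper} prove the two inequalities.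

\section{Exact identities}\label{sec:exact}

\subsection{Standard facts}

Let $\mu,\nu$ be probability measures on a finite set $S$. Logarithms are natural and $0\log0=0$. The total variation distance is
\[
\operatorname{TV}(\mu,\nu)=\max_{A\subset S}\big(\mu(A)-\nu(A)\big)=\tfrac12\sum_{s}|\mu(s)-\nu(s)|=1-\sum_s\min(\mu(s),\nu(s)),
\]
and it equals the minimum of $\mathbb{P}(X\ne Y)$ over all couplings. For $\nu>0$ the relative entropy is $\operatorname{KL}(\mu\|\nu)=\sum_s\mu(s)\log\frac{\mu(s)}{\nu(s)}$. We use Pinsker's inequality $\operatorname{KL}(\mu\|\nu)\ge2\operatorname{TV}(\mu,\nu)^2$ and the log-sum inequality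
\begin{equation}\label{eq:logsum}
\sum_{s\in B}\mu(s)\log\frac{\mu(s)}{\nu(s)}\ \ge\ \mu(B)\log\frac{\mu(B)}{\nu(B)}\qquad(\emptyset\ne B\subset S),
\end{equation}
which is Jensen's inequality for $x\log x$. The tangent line of $x\log x$ at $r=e^{-k}$ gives $x\log x\ge x\log r+x-r$, hence
\begin{equation}\label{eq:tangent}
x\log x\ge-kx-e^{-k}\qquad(x\ge0,\ k\ge1).
\end{equation}
On $(S_n,d)$ the distance $W$ satisfies the triangle inequality. It dominates $\operatorname{TV}$, because $d(x,y)\ge1$ for $x\neq y$, and $W(X,Y)\ge\mathbb{E}f(Y)-\mathbb{E}f(X)$ for every $1$-Lipschitz function $f$.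

\subsection{Splits and mergers}

Products are composed from right to left: $(\pi\sigma)(i)=\pi(\sigma(i))$. We identify a cycle with its set of points when only the set matters, and $\operatorname{cyc}(\pi)$ is the number of cycles of $\pi$, fixed points included.

\begin{lemma}\label{lem:split}
Let $\pi\in S_n$ and $i\ne j$. If $i,j$ lie in one cycle of $\pi$, of length $k$, with $j=\pi^r(i)$ and $1\le r\le k-1$, then in $\pi\,(i\,j)$ this cycle is split into a cycle of length $k-r$ containing $i$ and a cycle of length $r$ containing $j$. If $i,j$ lie in different cycles of $\pi$, these two cycles are merged into one cycle of $\pi\,(i\,j)$. All other cycles are unchanged.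
\end{lemma}

\begin{proof}
The permutation $\pi\,(i\,j)$ agrees with $\pi$ except that $i\mapsto\pi(j)$ and $j\mapsto\pi(i)$. In the first case the orbits are $i\mapsto\pi^{r+1}(i)\mapsto\dots\mapsto\pi^{k}(i)=i$ and $j\mapsto\pi(i)\mapsto\dots\mapsto\pi^r(i)=j$. In the second case the orbit of $i$ is $i\mapsto\pi(j)\mapsto\dots\mapsto j\mapsto\pi(i)\mapsto\dots\mapsto i$.
\end{proof}

Each transposition changes the number of cycles by $\pm1$, and every permutation other than the identity has a cycle that can be split. Hence $d(x,y)=n-\operatorname{cyc}(x^{-1}y)$. Since conjugation preserves the number of cycles, $d$ is bi-invariant: $d(gxh,gyh)=d(x,y)$.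

\subsection{Reduction to adjacent permutations}

Write $X_t=\rho_1\cdots\rho_{N_t}$ with $\rho_1,\rho_2,\dots$ independent uniform transpositions, and let $p_t$ be the law of $X_t$. Conjugating every $\rho_i$ by a fixed $g$ does not change their joint law. So the law of the whole trajectory is invariant under relabeling the points, and $p_t$ is a class function. Also $p_t>0$ everywhere for $t>0$. Since $X_tx=x(x^{-1}X_tx)\sim xX_t$, multiplying on the left or on the right gives the same law at each time, and $X_t^x\sim xX_t$. Put
\[
W_t(\sigma)=W(X_t,X_t\sigma),\qquad \tau=(1\,2),\qquad w(t)=W_t(\tau),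
\]
and let $p^\tau_t(\pi)=p_t(\pi\tau)$ be the law of $X_t\tau$.

\begin{lemma}\label{lem:W}
\begin{enumerate}
\item[(a)] $W(X_t^x,X_t^y)=W_t(x^{-1}y)$, and $W_t(\sigma)$ depends only on the conjugacy class of $\sigma$.
\item[(b)] $W_t(\sigma)$ is nonincreasing in $t$.
\item[(c)] $w(t)=\operatorname{TV}(p_t,p_t^\tau)$.
\item[(d)] $W(X_t^x,X_t^y)\le d(x,y)\,w(t)$ for all $x,y$. In particular $K_c\ge1-w(cn/2)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\sigma=x^{-1}y$. Left multiplication by $x^{-1}$ is an isometry, so $W(xX_t,yX_t)=W(X_t,\sigma X_t)$, and $\sigma X_t=(\sigma X_t\sigma^{-1})\sigma\sim X_t\sigma$. Conjugation by $g$ is an isometry that turns a coupling of $X_t$ and $X_t\sigma$ into a coupling of $X_t$ and $X_t\,g\sigma g^{-1}$.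

(b) Let $(U,V)$ couple $X_t$ and $X_t\sigma$, and let $R\sim X_s$ be independent of $(U,V)$. Then $(RU,RV)$ couples $X_{s+t}$ and $X_{s+t}\sigma$, and $d(RU,RV)=d(U,V)$.

(c) We know $W\ge\operatorname{TV}$. For the converse let $m(\pi)=\min(p_t(\pi),p_t(\pi\tau))$, so that $m(\pi\tau)=m(\pi)$. Put mass $m(\pi)$ on the pair $(\pi,\pi)$ and mass $p_t(\pi)-m(\pi)$ on the pair $(\pi,\pi\tau)$. The first marginal is $p_t$, and the second gives to $\pi$ the mass $m(\pi)+p_t(\pi\tau)-m(\pi\tau)=p_t^\tau(\pi)$. The cost is $1-\sum_\pi m(\pi)=\operatorname{TV}(p_t,p_t^\tau)$.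

(d) Take a geodesic $x=x_0,x_1,\dots,x_{d(x,y)}=y$. Each $x_{i-1}^{-1}x_i$ is a transposition, so $W(X_t^{x_{i-1}},X_t^{x_i})=w(t)$ by (a). The triangle inequality for $W$ gives the bound.
\end{proof}

\begin{example}\label{ex:three}
Let $n=3$. The three transpositions are all the odd permutations, so after one jump or more the walk is uniform on the coset fixed by the parity of $N_t$. With $\mathbb{P}(N_t\text{ even})=(1+e^{-2t})/2$, each transposition has mass $(1-e^{-2t})/6$, each $3$-cycle has mass $(1+e^{-2t}-2e^{-t})/6$, and the identity has the mass of a $3$-cycle plus $e^{-t}$. The map $\pi\mapsto\pi\tau$ pairs the identity with $\tau$ and each $3$-cycle with a transposition, so by (c)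
\[
w(t)=\frac{e^{-2t}+2e^{-t}}3+2\cdot\frac{e^{-t}-e^{-2t}}3=\frac{4e^{-t}-e^{-2t}}3 .
\]
Two distinct permutations of the same parity differ by a $3$-cycle $\sigma$ and are at distance $2$. Given $N_t\ge1$, the permutations $X_t$ and $X_t\sigma$ have the same law, so $W_t(\sigma)\le2e^{-t}$, and the test function $d(\mathrm{id},\cdot)$ gives equality. The curvature over pairs of the same parity is $1-e^{-t}$, strictly more than $1-w(t)$ for $t>0$. So (d) loses something for finite $n$. Section~\ref{sec:upper} shows that it loses nothing in the limit.
\end{example}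

\subsection{Entropy production}

By Lemma~\ref{lem:W}, the lower bound in Theorem~\ref{thm:main} follows from an upper bound on $\operatorname{TV}(p_t,p_t^\tau)$. The relative entropy of the same two laws has an exact expression. Let $h(t)=-\sum_\pi p_t(\pi)\log p_t(\pi)$ be the entropy of $X_t$.

\begin{lemma}\label{lem:production}
For $t>0$, $\ h'(t)=\operatorname{KL}(p_t\|p_t^\tau)$.
\end{lemma}

\begin{proof}
Let $\rho$ be a uniform transposition. The forward equation is $p_t'(\pi)=\mathbb{E}_\rho[p_t(\pi\rho)]-p_t(\pi)$, and $\sum_\pi p_t'(\pi)=0$. Hence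
\[
h'(t)=-\sum_\pi p_t'(\pi)\log p_t(\pi)=\mathbb{E}_\rho\sum_\pi\big(p_t(\pi)-p_t(\pi\rho)\big)\log p_t(\pi)=\mathbb{E}_\rho\sum_\pi p_t(\pi)\log\frac{p_t(\pi)}{p_t(\pi\rho)},
\]
where the last step substitutes $\pi\rho$ for $\pi$ in the second half of the sum. If $\rho=g\tau g^{-1}$, then $p_t(\pi\rho)=p_t(g^{-1}\pi g\,\tau)$ and $p_t(\pi)=p_t(g^{-1}\pi g)$, so every $\rho$ gives the value $\operatorname{KL}(p_t\|p_t^\tau)$.
\end{proof}

\section{The entropy budget, seen on fixed points}\label{sec:budget}

This section is a guide to the proof; its approximations are not used later. Let $t=cn/2$, $p=p_t$, $p^\tau=p_t^\tau$.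

Pinsker's inequality applied to $p$ and $p^\tau$ directly is useless, since the short cycles make $\operatorname{KL}(p\|p^\tau)$ large. Instead we treat $h'(t)$ as a budget. We compute it, we bound from below what the events involving a short cycle spend, and we find that nothing is left for the event $E$ that the two points lie in long cycles. Pinsker's inequality is then applied on $E$ alone.

The entropy is computable because $X_t$ is uniform on its conjugacy class given its cycle type, and there are only $e^{O(\sqrt n)}$ cycle types. Up to $O(\sqrt n)$, $h(t)$ is the expected logarithm of the size of the class of $X_t$. A permutation $\pi$ with $m_k$ cycles of length $k$ has a class of size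
\begin{equation}\label{eq:class}
|\operatorname{cl}(\pi)|=\frac{n!}{\prod_kk^{m_k}m_k!}.
\end{equation}

Follow one kind of jump, the merger of two fixed points into a $2$-cycle. By \eqref{eq:class} it multiplies the size of the class by $m_1(m_1-1)/(2(m_2+1))$. A vertex of $G_t$ is isolated with probability $(1-\eta)^{n-1}=e^{-c}$, and a given pair is a component with probability $\eta(1-\eta)^{2(n-2)}\approx\frac cne^{-2c}$. So $m_1\approx ne^{-c}$ and $m_2\approx\frac{n}{2}ce^{-2c}$, and the factor is about $n/c$. A jump is of this kind with probability about $e^{-2c}$, so these jumps contribute about $e^{-2c}\log(n/c)$ to $h'(t)$. Now look at the relative entropy. Let $D_{11}$ be the set of permutations that fix $1$ and $2$. Then $p(D_{11})\approx e^{-2c}$, while $p^\tau(D_{11})$ is the probability that $(1\,2)$ is a cycle of $X_t$, about $\frac cne^{-2c}$. By \eqref{eq:logsum} the block $D_{11}$ contributes at least about $e^{-2c}\log(n/c)$ to $\operatorname{KL}(p\|p^\tau)$. The two amounts agree, in the term $\log n$ and in the constant term.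

The same match occurs whenever a short cycle is merged with any other cycle, and it is the content of Lemma~\ref{lem:identities} below. For two long cycles the picture is different. Merging cycles of lengths $j\neq k$, each the only one of its length, into a cycle of a length not yet present multiplies \eqref{eq:class} by $jk/(j+k)$, and a split does the reverse. These terms have size up to $\log n$ and both signs, and to estimate them at a fixed time one would need the joint law of the long cycles. Over a time window of order $n$ they telescope: the total contribution of the cycles longer than $M$ to $\log|\operatorname{cl}(X_t)|$ is at most $\frac nM\log n$, which is $o(n)$ when $M$ is much larger than $\log n$. So the budget balances after integration in time, and the monotonicity in Lemma~\ref{lem:W}(b) turns the averaged bound into a bound at a fixed time. Matching only the terms of order $\log n$ would leave $o(\log n)$ for the event $E$, which says nothing about total variation; we need the entropy to order $n$ and the relative entropy to order $1$.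

\section{The Borel law}\label{sec:borel}

Fix $1<c_1<c_2<\infty$. Unless said otherwise, all symbols $O$ and $o$ are uniform over $c\in[c_1,c_2]$, and a prime on a function of $c$ denotes $d/dc$. Let $T\in\{1,2,\dots,\infty\}$ be the total number of individuals in the Galton--Watson process with one ancestor and Poisson$(c)$ offspring. We recall that $\theta=\mathbb{P}(T=\infty)>0$ for $c>1$, and that for finite $a$
\[
q_a:=\mathbb{P}(T=a)=e^{-ca}\frac{(ca)^{a-1}}{a!}\qquad\text{(the Borel law).}
\]
In the limit, $q_a$ will be the fraction of points in cycles of length $a$, so $\nu_k=q_k/k$ is the number of $k$-cycles per point.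

Let $\beta=c_1e^{1-c_1}$. The function $ce^{1-c}$ decreases on $[1,\infty)$ from the value $1$, so $ce^{1-c}\le\beta<1$ on $[c_1,c_2]$. Then
\begin{equation}\label{eq:borelbounds}
q_a\le\beta^a,\qquad 0\le-\log q_a\le(c_2+1)a,\qquad (\log q_a)'=\frac{a-1}c-a\in[-a,0].
\end{equation}
The first bound follows from $a!\ge(a/e)^a$, which gives $q_a\le(ce^{1-c})^a/(ca)$. The second follows from $a!\le a^a$, which gives $-\log q_a\le ca+\log a-(a-1)\log c$. By \eqref{eq:borelbounds}, the series below converge absolutely and uniformly on $[c_1,c_2]$, together with their termwise derivatives. In particular $\theta=1-\sum_aq_a$ is continuously differentiable. Define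
\begin{align*}
\kappa&=\sum_{k\ge1}\nu_k,\qquad\qquad \gamma=-(1-\kappa)-\sum_{k\ge1}\nu_k\log q_k,\\
\ell&=\sum_{a,b\ge1}q_aq_b\log\frac{q_aq_b}{q_{a+b}}+2\theta\sum_{a\ge1}q_a\log q_a .
\end{align*}
The entropy at time $cn/2$ will be $(1-\kappa)n\log n+\gamma n+o(n)$, and the short cycles will contribute $(1-\theta^2)\log n+\ell$ to the relative entropy. The term $a=b=1$ of $\ell$ is $-e^{-2c}\log c$, as found in Section~\ref{sec:budget}. Since $dt=\frac n2\,dc$, the budget balances exactly when the following holds.

\begin{lemma}\label{lem:identities}
$2\kappa'=-(1-\theta^2)$ and $2\gamma'=\ell$.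
\end{lemma}

\begin{proof}
We first show that
\begin{equation}\label{eq:coag}
2\nu_k'=\sum_{a+b=k}q_aq_b-2q_k\qquad(k\ge1).
\end{equation}
This has the form of a balance: a jump creates a $k$-cycle by merging an $a$-cycle with a $b$-cycle, and destroys one when either of its two points lies in a $k$-cycle. By Cayley's formula there are $k^{k-2}$ trees on $k$ labeled vertices, hence $a^{a-1}$ rooted trees on $a$ labeled vertices. A tree on $k$ vertices has $2(k-1)$ directed edges, and deleting a distinguished directed edge leaves an ordered pair of rooted trees whose vertex sets partition the $k$ labels. This is a bijection, so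
\[
\sum_{a+b=k}\binom ka a^{a-1}b^{b-1}=2(k-1)k^{k-2}.
\]
Multiplying by $e^{-ck}c^{k-2}/k!$ and using $\nu_k=e^{-ck}c^{k-1}k^{k-2}/k!$ gives $\sum_{a+b=k}q_aq_b=2(k-1)\nu_k/c$. Since $\nu_k'=\nu_k(\frac{k-1}c-k)$ and $k\nu_k=q_k$, \eqref{eq:coag} follows.

Summing \eqref{eq:coag} over $k$ gives $2\kappa'=(1-\theta)^2-2(1-\theta)=-(1-\theta^2)$. Next, $\nu_k(\log q_k)'=\nu_k'$, so $\gamma'=\kappa'-\sum_k\nu_k'\log q_k-\kappa'=-\sum_k\nu_k'\log q_k$. By \eqref{eq:coag},
\[
2\gamma'=-\sum_{a,b}q_aq_b\log q_{a+b}+2\sum_aq_a\log q_a .
\]
This equals $\ell$, because $\sum_{a,b}q_aq_b\log(q_aq_b)=2(1-\theta)\sum_aq_a\log q_a$.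
\end{proof}

\section{Short cycles and small components}\label{sec:short}

Let $t=cn/2$, $p=p_t$, $p^\tau=p^\tau_t$, and let $n$ be large. We call a cycle \emph{short} if its length is at most
\[
M=\lfloor(\log n)^2\rfloor .
\]
The threshold must be much larger than $\log n$, so that long cycles carry entropy $o(n)$, and small enough that $M^3/n$ and $M^2(\log n)/n$ tend to $0$. Let $C_i$ be the cycle of $X_t$ containing $i$ and $\Gamma_i$ the component of $i$ in $G_t$. Every transposition used up to time $t$ preserves the components of $G_t$, so $C_i\subset\Gamma_i$. For $L\ge1$ put $[k]_L=k$ if $k\le L$ and $[k]_L=\infty$ otherwise. By \eqref{eq:borelbounds},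
\begin{equation}\label{eq:tail}
\mathbb{P}(T>L)=\theta+O(\beta^L)=\theta+O(n^{-2})\qquad(L\ge M).
\end{equation}

\subsection{Short cycles are components}

A short cycle can fail to be a component, because a large cycle may have shed a small piece. The next lemma shows that few points are affected. For $L\le 2M$, call a cycle $C$ of $X_t$ \emph{$L$-spoiled} if $|C|\le L$ and $C$ is not a component of $G_t$. If $i$ is not in an $L$-spoiled cycle, then
\begin{equation}\label{eq:cat}
[|C_i|]_L=[|\Gamma_i|]_L,\qquad\text{and } C_i=\Gamma_i\text{ when this value is finite}.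
\end{equation}
Indeed, $|C_i|\le L$ gives $C_i=\Gamma_i$, and $|C_i|>L$ gives $|\Gamma_i|\ge|C_i|>L$.

\begin{lemma}\label{lem:spoiled}
For $L\le2M$, a given point lies in an $L$-spoiled cycle with probability at most $2cL^2/(n-1)=O(M^2/n)$.
\end{lemma}

\begin{proof}
Let $C$ be a cycle of $X_t$. We claim that if no jump before time $t$ was a split producing a cycle contained in $C$, then $C$ is a component of $G_t$. Go backwards through the jumps and show, by induction, that the set $C$ is a union of cycles at every time and that each transposition used has both or neither of its points in $C$. At time $t$ the set $C$ is a cycle. Suppose that $C$ is a union of cycles just after a jump. If the jump was a split into $A$ and $B$, each of $A,B$ is contained in $C$ or disjoint from it, and by assumption neither is contained in $C$. So both are disjoint from $C$, both transposed points lie outside $C$, and the cycles making up $C$ were already present before the jump. If the jump was a merger producing $A$, then $A\subset C$ or $A\cap C=\emptyset$. Both transposed points lie in $A$, and the two merged cycles were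 both inside $C$ or both disjoint from $C$. This completes the induction. No edge of $G_t$ leaves $C$, so $C$ is a union of components; being a cycle, it lies in a single component, so it is one.

Thus to every $L$-spoiled cycle $C$ we can assign a split and one of its two pieces $A\subset C$, with $|A|\le L$. Distinct cycles are disjoint, so they receive distinct pairs (split, piece). The number of $L$-spoiled cycles is therefore at most twice the number of splits that produce a piece of size at most $L$. By Lemma~\ref{lem:split}, a transposition that produces such a piece from $\pi$ has the form $(i\ \pi^r(i))$ with $1\le r\le L$. There are at most $nL$ of these, so, whatever the past, a jump is such a split with probability at most $nL/\binom n2=2L/(n-1)$. The expected number of jumps is $t$, so the expected number of points in $L$-spoiled cycles is at most $L\cdot2\cdot t\cdot2L/(n-1)$. By invariance under relabeling, the probability for a given point is this number divided by $n$, and $t/n=c/2$.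
\end{proof}

\subsection{Components and the branching process}

\begin{lemma}\label{lem:explore}
Let $n-M\le n'\le n$ and $L\le2M$, and let $\Gamma$ be the component of a given vertex in $G(n',\eta)$. Then the laws of $[|\Gamma|]_L$ and $[T]_L$ are at total variation distance $O(M^2/n)$.
\end{lemma}

\begin{proof}
Explore $\Gamma$ from the given vertex. At each step take a discovered vertex not yet processed and reveal its neighbors among the undiscovered vertices. Stop when no vertex is left to process or when more than $L$ vertices have been discovered. At most $L$ vertices are processed, and $[|\Gamma|]_L$ is a function of the successive numbers of new vertices. The same exploration of the Galton--Watson tree yields $[T]_L$ as the same function of independent Poisson$(c)$ variables. In the graph, given the past, the number of new vertices is $\operatorname{Bin}(m,\eta)$, where $m$, the number of undiscovered vertices, satisfies $n-3M\le m\le n-1$.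

Le Cam's inequality gives $\operatorname{TV}(\operatorname{Bin}(m,\eta),\operatorname{Poi}(m\eta))\le m\eta^2$. Also $\operatorname{TV}(\operatorname{Poi}(\lambda),\operatorname{Poi}(\lambda+\delta))\le\delta$, since an independent $\operatorname{Poi}(\delta)$ summand vanishes with probability $e^{-\delta}$. With $x=c/(n-1)$ we have $x-x^2/2\le\eta\le x$ by \eqref{eq:eta}, so $0\le c-m\eta=(n-1-m)x+m(x-\eta)=O(M/n)$. Hence each step can be coupled with the corresponding step in the tree with failure probability $O(M/n)$, and there are at most $L$ steps.
\end{proof}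

\subsection{The blocks}

We now partition $S_n$ according to what $\tau$ does to the cycles of $1$ and $2$. For $a,b\in\{1,\dots,M,\infty\}$ let $D_{ab}$ be the set of permutations in which $1$ and $2$ lie in different cycles, of lengths $k_1$ and $k_2$ with $[k_1]_M=a$ and $[k_2]_M=b$. Let $S_{ab}=D_{ab}\tau$: these are the permutations in which $1$ and $2$ lie in the same cycle and $\tau$ cuts it into pieces of types $a$ and $b$. By Lemma~\ref{lem:split}, multiplication by $\tau$ exchanges ``different cycles'' and ``same cycle'', so the sets $D_{ab},S_{ab}$ partition $S_n$. They are nonempty for large $n$, and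
\begin{equation}\label{eq:swap}
p^\tau(D_{ab})=p(S_{ab}),\qquad p^\tau(S_{ab})=p(D_{ab}).
\end{equation}
Let $\mathcal I$ be the set of pairs $(a,b)\ne(\infty,\infty)$, and put
\[
D_{\mathcal I}=\bigcup_{\mathcal I}D_{ab},\qquad S_{\mathcal I}=\bigcup_{\mathcal I}S_{ab},\qquad E=D_{\infty\infty}\cup S_{\infty\infty},\qquad q_\infty=\mathbb{P}(T>M).
\]
The set $E$ and its complement $D_{\mathcal I}\cup S_{\mathcal I}$ are invariant under $\pi\mapsto\pi\tau$.

\begin{proposition}\label{prop:stats}
\begin{enumerate}
\item[(i)] For $1\le L\le2M$,
\[
\sum_{a\le L}\big|\mathbb{P}(|C_1|=a)-q_a\big|+\big|\mathbb{P}(|C_1|>L)-\mathbb{P}(T>L)\big|=O(M^2/n).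
\]
\item[(ii)] $\sum_{(a,b)\in\mathcal I}|p(D_{ab})-q_aq_b|=O(M^2/n)$.
\item[(iii)] For finite $a,b$,
\[
p(S_{ab})=\frac{\mathbb{P}(|C_1|=a+b)}{n-1},\qquad p(S_{a\infty})=p(S_{\infty a})=\frac{\mathbb{P}(|C_1|>a+M)}{n-1}.
\]
In particular $p(S_{ab})\le\frac1{n-1}$ for $(a,b)\in\mathcal I$, and $p(S_{\mathcal I})\le\frac{(M+1)^2}{n-1}$.
\item[(iv)] $p(D_{\mathcal I})=1-\theta^2+O(M^2/n)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) The left side is twice the total variation distance between $[|C_1|]_L$ and $[T]_L$. By \eqref{eq:cat} and Lemma~\ref{lem:spoiled}, $[|C_1|]_L=[|\Gamma_1|]_L$ with probability $1-O(M^2/n)$. Apply Lemma~\ref{lem:explore} with $n'=n$.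

(ii) Let $F_{ab}$ be the event $\{\Gamma_1\ne\Gamma_2,\ [|\Gamma_1|]_M=a,\ [|\Gamma_2|]_M=b\}$. Take $a$ finite and $b$ arbitrary. The event $\Gamma_1=A$ depends only on the edges that meet $A$, so given $\Gamma_1=A$ with $|A|=a$ the graph on the complement of $A$ is $G(n-a,\eta)$. Given $|\Gamma_1|=a$, the point $2$ lies outside $\Gamma_1$ with probability $\frac{n-a}{n-1}$, by symmetry. Thus
\[
\mathbb{P}(F_{ab})=\mathbb{P}(|\Gamma_1|=a)\,\frac{n-a}{n-1}\,\mathbb{P}_{G(n-a,\eta)}\big([|\Gamma|]_M=b\big).
\]
Replace the three factors, one at a time, by $q_a$, $1$ and $q_b$, and sum over $a\le M$ and all $b$. The first and third replacements cost $O(M^2/n)$ by Lemma~\ref{lem:explore} with $n'=n$ and $n'=n-a$, and the second costs at most $M/(n-1)$. Exchanging the roles of $1$ and $2$ covers the pairs $(\infty,b)$. So $\sum_{\mathcal I}|\mathbb{P}(F_{ab})-q_aq_b|=O(M^2/n)$.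

Let $B$ be the event that $1$ or $2$ lies in an $M$-spoiled cycle. Off $B$, the events $\{X_t\in D_{ab}\}$ and $F_{ab}$ coincide for $(a,b)\in\mathcal I$. Indeed, by \eqref{eq:cat} the truncated lengths agree, and if $a$ is finite then $C_1=\Gamma_1$, so the remaining requirement of both events is $2\notin C_1=\Gamma_1$; if $b$ is finite, exchange $1$ and $2$. Each of the two families of events is disjoint, so $\sum_{\mathcal I}|p(D_{ab})-\mathbb{P}(F_{ab})|\le2\mathbb{P}(B)=O(M^2/n)$ by Lemma~\ref{lem:spoiled}.

(iii) Let $1,2$ lie in the same cycle of $\pi$, of length $k$, with $2=\pi^r(1)$. By Lemma~\ref{lem:split}, $\pi\in S_{ab}$ if and only if $[k-r]_M=a$ and $[r]_M=b$. For finite $a,b$ this means $k=a+b$ and $r=b$. For $(a,\infty)$ it means $k>a+M$ and $r=k-a$. For $(\infty,a)$ it means $k>a+M$ and $r=a$. In each case one value of $r$ is allowed for each admissible $k$. The law of $X_t$ is invariant under relabelings that fix $1$, so given $|C_1|=k$ the point $X_t^r(1)$ is uniform on $\{2,\dots,n\}$ for each $1\le r\le k-1$. The formulas follow, and $|\mathcal I|\le(M+1)^2$.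

(iv) Since $\sum_{a\le M}q_a+q_\infty=1$, we have $\sum_{\mathcal I}q_aq_b=1-q_\infty^2$. Use (ii) and \eqref{eq:tail}.
\end{proof}

Parts (iii) and (iv) make the obstruction of Section~\ref{sec:why} precise: by \eqref{eq:swap}, $w(cn/2)\ge p(D_{\mathcal I})-p(S_{\mathcal I})=1-\theta^2-o(1)$.

\section{The entropy of the walk}\label{sec:entropy}

\begin{proposition}\label{prop:entropy}
For each fixed $c>1$, as $n\to\infty$,
\[
\mathbb{E}\operatorname{cyc}(X_{cn/2})=\kappa(c)\,n+o(n),\qquad h(cn/2)=(1-\kappa(c))\,n\log n+\gamma(c)\,n+o(n).
\]
\end{proposition}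

\begin{proof}
Choose an interval $[c_1,c_2]$ that contains $c$. Let $X=X_{cn/2}$ and let $m_k$ be the number of its $k$-cycles. Then $\mathbb{E}m_k=\frac nk\mathbb{P}(|C_1|=k)$, so Proposition~\ref{prop:stats}(i) and \eqref{eq:borelbounds} give
\begin{equation}\label{eq:count}
\sum_{k\le M}\mathbb{E}m_k=n\sum_{k\le M}\nu_k+O(M^2)=\kappa n+O(M^2).
\end{equation}
There are at most $n/M$ cycles longer than $M$, which proves the first claim.

\emph{Removing the cycle type.} Since $p$ is a class function, $p(\pi)=\mathbb{P}(X\in\operatorname{cl}(\pi))/|\operatorname{cl}(\pi)|$. Hence $h=H+\mathbb{E}\log|\operatorname{cl}(X)|$, where $H$ is the entropy of the cycle type, and $0\le H\le\log\operatorname{par}(n)$ with $\operatorname{par}(n)$ the number of partitions of $n$. For $s>0$ the generating function gives $\operatorname{par}(n)e^{-sn}\le\prod_k(1-e^{-sk})^{-1}$, so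
\[
\log\operatorname{par}(n)\le sn+\sum_{k,j\ge1}\frac{e^{-sjk}}j=sn+\sum_{j\ge1}\frac1{j(e^{js}-1)}\le sn+\frac{\pi^2}{6s}.
\]
With $s=n^{-1/2}$ we get $H=O(\sqrt n)$. By \eqref{eq:class},
\[
\log|\operatorname{cl}(X)|=\log n!-\sum_k\big(m_k\log k+\log m_k!\big).
\]

\emph{Long cycles.} Each term lies between $0$ and $m_k\log(km_k)\le m_k\log n$. The terms with $k>M$ add up to at most $\frac nM\log n=o(n)$.

\emph{Short cycles.} Comparing $\sum_{i\le m}\log i$ with $\int_1^m\log x\,dx$ gives $\log m!=m\log m-m+O(\log n)$ for $0\le m\le n$. Used for $n!$ and for the $M$ terms with $k\le M$, this costs $O(M\log n)$. Let $y_k=km_k/n\in[0,1]$ be the fraction of points in $k$-cycles. Then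
\[
m_k\log k+m_k\log m_k-m_k=m_k\log n-m_k+\frac nk\,y_k\log y_k .
\]
By \eqref{eq:count}, the first two terms sum in expectation to $\kappa n\log n-\kappa n+o(n)$. It remains to show that
\begin{equation}\label{eq:ylogy}
\sum_{k\le M}\frac1k\,\mathbb{E}[y_k\log y_k]\longrightarrow\sum_{k\ge1}\nu_k\log q_k .
\end{equation}
The function $x\log x$ is not linear, so we need concentration of $y_k$. Fix $k$. Then $\mathbb{E}y_k=\mathbb{P}(|C_1|=k)\to q_k$. Moreover $y_k^2$ is the conditional probability, given $X$, that two independent uniform points both lie in $k$-cycles. They lie in the same $k$-cycle with probability at most $k/n$, and in different $k$-cycles with probability $(1-\frac1n)p(D_{kk})$. So $\mathbb{E}y_k^2\to q_k^2$ by Proposition~\ref{prop:stats}(ii), the variance tends to $0$, and $y_k\to q_k$ in probability. As $x\log x$ is bounded and continuous on $[0,1]$, $\mathbb{E}[y_k\log y_k]\to q_k\log q_k$. For the tail, fix $k_0$. By \eqref{eq:tangent} and Proposition~\ref{prop:stats}(i),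
\[
0\ge\sum_{k_0<k\le M}\frac1k\mathbb{E}[y_k\log y_k]\ge-\sum_{k_0<k\le M}\big(\mathbb{P}(|C_1|=k)+e^{-k}\big)\ge-\sum_{k>k_0}(q_k+e^{-k})-O(M^2/n).
\]
Letting $n\to\infty$ and then $k_0\to\infty$ proves \eqref{eq:ylogy}. Collecting terms,
\[
h=n\log n-n-\kappa n\log n+\kappa n-n\sum_k\nu_k\log q_k+o(n),
\]
which is the second claim.
\end{proof}

\section{The lower bound}\label{sec:lower}

Let $\Delta_n(c)=\frac12\sum_{\pi\in E}|p(\pi)-p^\tau(\pi)|$ at time $cn/2$. This is the part of the total variation distance that we want to show is small. The next proposition bounds from below what each part of $S_n$ spends of the budget.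

\begin{proposition}\label{prop:KL}
Uniformly for $c\in[c_1,c_2]$,
\[
\operatorname{KL}(p\|p^\tau)\ \ge\ (1-\theta^2)\log n+\ell+2\Delta_n^2-o(1).
\]
\end{proposition}

\begin{proof}
Split the sum $\sum_\pi p(\pi)\log\frac{p(\pi)}{p^\tau(\pi)}$ over $E$, $S_{\mathcal I}$ and the sets $D_{ab}$ with $(a,b)\in\mathcal I$.

\emph{The set $E$.} Invariance of $E$ under $\tau$ gives $p(E)=p^\tau(E)>0$. Let $p_E,p^\tau_E$ be the two laws conditioned on $E$. Both are obtained by dividing by the same number, so $\operatorname{TV}(p_E,p_E^\tau)=\Delta_n/p(E)$ and, by Pinsker's inequality,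
\[
\sum_{\pi\in E}p(\pi)\log\frac{p(\pi)}{p^\tau(\pi)}=p(E)\operatorname{KL}(p_E\|p^\tau_E)\ge\frac{2\Delta_n^2}{p(E)}\ge2\Delta_n^2 .
\]

\emph{The set $S_{\mathcal I}$.} By \eqref{eq:logsum} and $p^\tau(S_{\mathcal I})\le1$, the contribution is at least $p(S_{\mathcal I})\log p(S_{\mathcal I})$, which tends to $0$ by Proposition~\ref{prop:stats}(iii).

\emph{The sets $D_{ab}$.} Let $z_{ab}=(n-1)p(S_{ab})\in(0,1]$, given by Proposition~\ref{prop:stats}(iii). By \eqref{eq:logsum} and \eqref{eq:swap}, the total contribution of these sets is at least
\[
p(D_{\mathcal I})\log(n-1)+\sum_{(a,b)\in\mathcal I}p(D_{ab})\log\frac{p(D_{ab})}{z_{ab}} .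
\]
The first term is $(1-\theta^2)\log n+o(1)$ by Proposition~\ref{prop:stats}(iv). We show that the sum is at least $\ell-o(1)$. Let $s(a,b)\le 2M$ be the sum of the finite entries of $(a,b)$. Fix an integer $s_0$ and let $n$ be so large that $M\ge s_0$.

Consider first the pairs with $s(a,b)\le s_0$; their number does not depend on $n$. For finite $a,b$ we have $p(D_{ab})\to q_aq_b$ by (ii) and $z_{ab}=\mathbb{P}(|C_1|=a+b)\to q_{a+b}$ by (i). For $(a,\infty)$ and $(\infty,a)$ we have $p(D_{a\infty}),\,p(D_{\infty a})\to\theta q_a$ by (ii) and \eqref{eq:tail}, and $z_{a\infty}=z_{\infty a}=\mathbb{P}(|C_1|>a+M)\to\theta$ by (i) with $L=a+M\le2M$. These limits are uniform in $c$. The functions $q_1,\dots,q_{s_0}$ and $\theta$ are continuous and positive on $[c_1,c_2]$, hence bounded below by some $2\delta>0$, and $x\log(x/z)$ is uniformly continuous on $[0,1]\times[\delta,1]$. So these pairs contribute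
\[
\sum_{a+b\le s_0}q_aq_b\log\frac{q_aq_b}{q_{a+b}}+2\theta\sum_{a\le s_0}q_a\log q_a+o(1),
\]
and the two sums tend to $\ell$ as $s_0\to\infty$, uniformly in $c$.

For the pairs with $s(a,b)>s_0$ we must still keep the blocks separate: the union of the $D_{a\infty}$ with $s_0<a\le M$ has $p^\tau$-measure of order $M/n$, so treating it as one block would lose a multiple of $\log M$. Use $z_{ab}\le1$ and \eqref{eq:tangent} with $k=s(a,b)$:
\[
p(D_{ab})\log\frac{p(D_{ab})}{z_{ab}}\ge-s(a,b)\,p(D_{ab})-e^{-s(a,b)} .
\]
By (ii), replacing $p(D_{ab})$ by $q_aq_b$ costs $O(M^3/n)$ in total. We have $q_aq_b\le\beta^{s(a,b)}$, and at most $s+1$ pairs have $s(a,b)=s$. So these pairs contribute at least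
\[
-\sum_{s>s_0}(s+1)\big(s\beta^s+e^{-s}\big)-O(M^3/n).
\]
The series does not depend on $c$ and tends to $0$ as $s_0\to\infty$. Let $n\to\infty$ and then $s_0\to\infty$.
\end{proof}

\begin{proposition}\label{prop:lower}
For every $c>1$, $\ \limsup_nw(cn/2)\le1-\theta(c)^2$. Hence $\liminf_nK_c\ge\theta(c)^2$.
\end{proposition}

\begin{proof}
Let $1<c_1<c_2$. By Lemma~\ref{lem:production}, the derivative of $h(cn/2)$ in $c$ is $\frac n2\operatorname{KL}(p_{cn/2}\|p^\tau_{cn/2})$. Proposition~\ref{prop:entropy} at the two endpoints and Lemma~\ref{lem:identities} give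
\begin{align*}
\int_{c_1}^{c_2}\operatorname{KL}(p_{cn/2}\|p^\tau_{cn/2})\,dc&=\frac2n\Big[h\Big(\frac{c_2n}2\Big)-h\Big(\frac{c_1n}2\Big)\Big]\\
&=-2\big(\kappa(c_2)-\kappa(c_1)\big)\log n+2\big(\gamma(c_2)-\gamma(c_1)\big)+o(1)\\
&=\int_{c_1}^{c_2}\big[(1-\theta^2)\log n+\ell\big]\,dc+o(1).
\end{align*}
Integrating Proposition~\ref{prop:KL} over $[c_1,c_2]$ and comparing, we get $\int_{c_1}^{c_2}\Delta_n(c)^2\,dc\to0$, and then $\int_{c_1}^{c_2}\Delta_n(c)\,dc\to0$ by the Cauchy--Schwarz inequality.

Off $E$ we use the trivial bound $|p-p^\tau|\le p+p^\tau$ and $p^\tau(E^c)=p(E^c)$. By Lemma~\ref{lem:W}(c) and Proposition~\ref{prop:stats}(iii),(iv), uniformly on $[c_1,c_2]$,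
\[
w(cn/2)\le\Delta_n(c)+p(D_{\mathcal I})+p(S_{\mathcal I})=\Delta_n(c)+1-\theta(c)^2+o(1).
\]
Since $w$ is nonincreasing, its value at the right endpoint is at most its average:
\[
w\Big(\frac{c_2n}2\Big)\le\frac1{c_2-c_1}\int_{c_1}^{c_2}w\Big(\frac{cn}2\Big)dc\le\frac1{c_2-c_1}\int_{c_1}^{c_2}\big(1-\theta(c)^2\big)\,dc+o(1).
\]
Let $n\to\infty$ and then $c_1\uparrow c_2$. Continuity of $\theta$ gives the first claim at $c=c_2$, and Lemma~\ref{lem:W}(d) gives the second.
\end{proof}

\section{The upper bound}\label{sec:upper}

Adjacent permutations have opposite parity, so the upper bound on $K_c$ needs a pair at distance at least $2$. We take $(\mathrm{id},\sigma_0)$ with $\sigma_0=(1\,2)(3\,4)$, which is even and has $d(\mathrm{id},\sigma_0)=2$, and we must show that $W_{cn/2}(\sigma_0)$ is at least about $2(1-\theta^2)$. This number exceeds $1$ when $\theta$ is small, so the indicator of an event cannot serve as a test function. The natural substitute is the distance to the identity,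
\[
f(\pi)=d(\mathrm{id},\pi)=n-\operatorname{cyc}(\pi),\qquad u(t)=\mathbb{E}f(X_t),
\]
which is $1$-Lipschitz. The effect of two more transpositions on $\mathbb{E}f$ is a combination of $u'$ and $u''$. At a fixed time $u'$ involves $p(D_{\infty\infty})-p(S_{\infty\infty})$, a quantity about long cycles, but $u$ itself is known up to $o(n)$. So we again integrate in time and use monotonicity.

\begin{proposition}\label{prop:upper}
For every $c>1$, $\ \liminf_nW_{cn/2}(\sigma_0)\ge2(1-\theta(c)^2)$. Hence $\limsup_nK_c\le\theta(c)^2$.
\end{proposition}

\begin{proof}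
Let $Pf(\pi)=\mathbb{E}_\rho f(\pi\rho)$ and let $\mathcal L=P-1$ be the generator of the walk. Then $u'(t)=\mathbb{E}(\mathcal Lf)(X_t)$ and $u''(t)=\mathbb{E}(\mathcal L^2f)(X_t)$, and $|u'|\le1$ because $|\mathcal Lf|\le1$. Let $\tau_1,\tau_2$ be independent uniform transpositions, independent of $X_t$. The identity $P^2-1=\mathcal L^2+2\mathcal L$ gives
\[
\mathbb{E}f(X_t\tau_1\tau_2)-\mathbb{E}f(X_t)=u''(t)+2u'(t).
\]
The transpositions $\tau_1,\tau_2$ fail to be disjoint with probability $\delta=(2n-3)/\binom n2\le4/n$. When they are disjoint, $\tau_1\tau_2=g\sigma_0g^{-1}$ for some $g$, and $f(X_tg\sigma_0g^{-1})=f(g^{-1}X_tg\,\sigma_0)$ has the law of $f(X_t\sigma_0)$. So the left side equals $(1-\delta)A+\delta A'$, where $A=\mathbb{E}f(X_t\sigma_0)-\mathbb{E}f(X_t)$ and $|A|,|A'|\le2$. Therefore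
\[
W_t(\sigma_0)\ge A\ge u''(t)+2u'(t)-4\delta .
\]
Let $c'>c$. By Lemma~\ref{lem:W}(b), $W_{cn/2}(\sigma_0)$ is at least the average of $W_t(\sigma_0)$ over $t\in[cn/2,c'n/2]$:
\[
W_{cn/2}(\sigma_0)\ge\frac2{(c'-c)n}\Big[u'\Big(\frac{c'n}2\Big)-u'\Big(\frac{cn}2\Big)+2u\Big(\frac{c'n}2\Big)-2u\Big(\frac{cn}2\Big)\Big]-4\delta .
\]
The terms in $u'$ are bounded, and Proposition~\ref{prop:entropy} gives $u(cn/2)=(1-\kappa(c))n+o(n)$, and the same at $c'$. So the right side tends to $-4\,\frac{\kappa(c')-\kappa(c)}{c'-c}$. Letting $c'\downarrow c$ and using Lemma~\ref{lem:identities}, we get $\liminf_nW_{cn/2}(\sigma_0)\ge-4\kappa'(c)=2(1-\theta(c)^2)$. Finally $K_c\le1-\frac12W_{cn/2}(\sigma_0)$, since $(\mathrm{id},\sigma_0)$ is an admissible pair.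
\end{proof}

Propositions~\ref{prop:lower} and~\ref{prop:upper} together prove Theorem~\ref{thm:main}.

\begin{remark}[Pairs of arbitrary parity]
If the infimum defining $K_c$ is taken over all pairs $x\ne y$, it equals $1-\operatorname{TV}(X_{cn/2},X_{cn/2}\tau)$ exactly, by Lemma~\ref{lem:W}(c),(d). It has the same limit $\theta(c)^2$ for $c>1$: the lower bound is Proposition~\ref{prop:lower}, and the upper bound holds because this infimum is at most $K_c$.
\end{remark}

\begin{remark}[The hypotheses]
The condition $c>1$ enters through $\beta<1$, which gives the exponential tail of the Borel law and fails at $c=1$, and through $\theta>0$, which keeps the denominators $z_{a\infty}$ in Proposition~\ref{prop:KL} away from $0$. Continuous time is what makes adjacent pairs useful. After a fixed number of jumps the sign of the walk is deterministic, so $X$ and $X\tau$ have disjoint supports and their total variation distance is $1$; in continuous time the sign is nearly a fair coin, since $\mathbb{P}(N_t\text{ even})=(1+e^{-2t})/2$.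
\end{remark}

\begin{thebibliography}{1}

\bibitem{mixing}
\emph{Q. What Is The Mixing Time Of This Random Walk?},
\texttt{https://text.www2.warwick.ac.uk/\allowbreak fac/\allowbreak sci/\allowbreak maths/\allowbreak research/\allowbreak events/\allowbreak 2013-2014/\allowbreak statmech/\allowbreak ksu/\allowbreak Berestycki.pdf}

\end{thebibliography}
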